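# A compact homogeneous space of countable $\pi$-weight and weight below the continuum, with no point of countable character

All spaces are nonempty and Hausdorff, and $\mathfrak c=2^{\aleph_0}$. These notes answer the following question: can a compact homogeneous space have countable $\pi$-weight and weight less than $\mathfrak c$ although none of its points has a countable local base? We prove that this is consistent with ZFC. We begin with a weaker demand that is easy to meet.

## 1. A compactification of $\omega$ whose remainder is a single orbit

**Definition 1.1.** A space $X$ is *homogeneous* if for all $x,y\in X$ there is a homeomorphism $f:X\to X$ with $f(x)=y$. The *character* $\chi(x,X)$ is the least size of a local base at $x$, and the *weight* $w(X)$ is the least size of a base. $X$ is *nowhere first countable* if no point has a countable local base. A *$\pi$-base* is a family $\mathcal P$ of nonempty open sets such that every nonempty open set contains a member of $\mathcal P$. The *$\pi$-weight* is the least size of a $\pi$-base.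

Two examples show the tension. The Cantor set $2^\omega$ is compact and homogeneous and has countable $\pi$-weight, but it is first countable. The cube $2^{\omega_1}$ is compact and homogeneous (it is a topological group), and all its points have character $\omega_1$. But its $\pi$-weight is uncountable: shrink the members of a countable $\pi$-base to basic open sets, let $\alpha<\omega_1$ be a coordinate that none of them restricts, and note that $\{x:x(\alpha)=0\}$ contains none of them. In general $2^\lambda$, for infinite $\lambda$, has weight $\lambda$, and all its points have character $\lambda$.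

**Definition 1.2.** Let $\mathbb P$ be a partially ordered set. A subset is *centered* if each of its finite subsets has a lower bound in $\mathbb P$; $\mathbb P$ is *$\sigma$-centered* if it is a countable union of centered sets. A set $D\subset\mathbb P$ is *dense* if every $p\in\mathbb P$ has some $q\le p$ in $D$. A *filter* is a nonempty, upward closed set any two elements of which have a lower bound in the set. For infinite $\lambda$, $MA_\lambda(\sigma\text{-centered})$ says: for every $\sigma$-centered poset and every family of at most $\lambda$ dense sets there is a filter meeting all of them.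

For example, a countable poset is $\sigma$-centered, since each singleton is centered. Also, $MA_\lambda(\sigma\text{-centered})$ implies $\lambda<\mathfrak c$: if $r_\xi$ ($\xi<\lambda$) were all the points of $2^\omega$, a filter on $2^{<\omega}$ meeting the dense sets $\{s:|s|\ge n\}$ and $\{s:s\not\subset r_\xi\}$ would give a point of $2^\omega$ different from every $r_\xi$.

We need sequences that are dense in a large cube. The next lemma controls windows of arbitrary length $m$. For the moment only $m=1$ matters; longer windows are used in Section 6.

**Lemma 1.3.** Let $\lambda\le\mathfrak c$. There are $x_\xi\in2^\omega$ ($\xi<\lambda$) such that for distinct $\xi_1,\dots,\xi_l$, every $m\ge1$ and all $p_1,\dots,p_l\in2^m$ there are infinitely many $n$ with $x_{\xi_i}(n+j)=p_i(j)$ for all $i$ and all $j<m$.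

*Proof.* Let $(k_i,m_i,F_i)_{i<\omega}$ list all triples with $k_i\in\omega$, $m_i\ge1$ and $F_i:2^{k_i}\to2^{m_i}$, each triple occurring infinitely often. For $r\in2^\omega$ put $x_r=F_0(r|k_0)F_1(r|k_1)F_2(r|k_2)\cdots$. The $i$-th block starts at place $m_0+\dots+m_{i-1}$, which does not depend on $r$. Given distinct $r_1,\dots,r_l$ and $p_1,\dots,p_l\in 2^m$, choose $k$ with all $r_i|k$ distinct and $F:2^k\to2^m$ with $F(r_i|k)=p_i$ for all $i$. At each of the infinitely many blocks belonging to $(k,m,F)$, the sequence $x_{r_i}$ shows the word $p_i$. Since $\lambda\le\mathfrak c$ we may take distinct $r_\xi$ ($\xi<\lambda$) and put $x_\xi=x_{r_\xi}$. $\square$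

Putting $e(n)(\xi)=x_\xi(n)$ we get $e:\omega\to2^\lambda$ such that every nonempty open set contains $e(n)$ for infinitely many $n$. The next lemma says that any two such sequences look alike, up to a permutation of the indices and finitely many errors per clopen set.

**Lemma 1.4 (matching).** Assume $MA_\lambda(\sigma\text{-centered})$. Let $K$ be compact zero-dimensional with $w(K)\le\lambda$, let $N,N'$ be countably infinite, and let $e:N\to K$, $e':N'\to K$ be such that each nonempty open set contains $e(n)$ for infinitely many $n\in N$ and $e'(n')$ for infinitely many $n'\in N'$. Then there is a bijection $\sigma:N\to N'$ such that for every clopen $b\subset K$,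
$$e(n)\in b\iff e'(\sigma(n))\in b\qquad\text{for all but finitely many }n\in N.$$

*Proof.* Conditions are pairs $(f,F)$, where $f$ is a finite partial injection from $N$ to $N'$ and $F$ is a finite set of clopen subsets of $K$. Put $(f_1,F_1)\le(f,F)$ iff $f\subset f_1$, $F\subset F_1$, and for every $n\in\mathrm{dom}f_1\setminus\mathrm{dom}f$ and $b\in F$: $e(n)\in b\Leftrightarrow e'(f_1(n))\in b$. So $F$ is a promise about all future pairs, and the relation is transitive. Finitely many conditions with the same $f$ have a common lower bound, obtained by uniting their second coordinates. There are only countably many $f$, so the poset is $\sigma$-centered.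

For clopen $b$ the set $\{(f,F):b\in F\}$ is dense, since we may add $b$ to $F$. For $n\in N$ the set $\{(f,F):n\in\mathrm{dom}f\}$ is dense: if $n\notin\mathrm{dom}f$, let $a$ be the atom containing $e(n)$ of the finite algebra generated by $F$; infinitely many $n'$ have $e'(n')\in a$, so one of them is outside $\mathrm{ran}f$, and $(f\cup\{(n,n')\},F)\le(f,F)$. Symmetrically $\{(f,F):n'\in\mathrm{ran}f\}$ is dense for $n'\in N'$. Every clopen set is a finite union of members of a base of size $\le\lambda$, so there are at most $\lambda$ clopen sets, hence at most $\lambda$ dense sets here. Let $G$ be a filter meeting all of them, and let $\sigma$ be the union of the first coordinates of its members. As $G$ is directed, $\sigma$ is a bijection from $N$ onto $N'$. Given $b$, take $(f,F)\in G$ with $b\in F$. If $n\notin\mathrm{dom}f$, take a member of $G$ with $n$ in its domain and a common lower bound $(f_2,F_2)\in G$ with $(f,F)$. Then $f_2(n)=\sigma(n)$, and $(f_2,F_2)\le(f,F)$ gives the equivalence for $n$. $\square$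

**Proposition 1.5.** Assume $MA_\lambda(\sigma\text{-centered})$. There is a compact space $Z=\omega\sqcup2^\lambda$ of countable $\pi$-weight and weight $\lambda<\mathfrak c$ in which $\omega$ is the set of isolated points, all points of $2^\lambda$ have character $\lambda$, and every homeomorphism of $2^\lambda$ extends to a homeomorphism of $Z$. In particular $2^\lambda$ is a single orbit of the homeomorphism group of $Z$.

*Proof.* Let $e:\omega\to2^\lambda$ be as above. Points of $\omega$ are isolated. The basic neighborhoods of $k\in2^\lambda$ are the sets $b\cup\{n:e(n)\in b\}\setminus F$ with $b\ni k$ clopen in $2^\lambda$ and $F\subset\omega$ finite. The intersection of two such sets has the same form, so we have a base. $Z$ is Hausdorff: separate distinct $k,k'\in2^\lambda$ using some $b$ and $2^\lambda\setminus b$, and separate $k$ from $n$ by removing $n$. It is compact: finitely many basic sets covering $2^\lambda$, with clopen parts $b_1,\dots,b_j$, cover all but finitely many $n$, because each $e(n)$ is in some $b_i$. Every neighborhood of $k$ meets $\omega$, so the singletons $\{n\}$ form a countable $\pi$-base. The base has size $\lambda$,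 and the subspace $2^\lambda$ gives the lower bounds for weight and character.

Let $h$ be a homeomorphism of $2^\lambda$. Lemma 1.4, applied to $e$ and $h^{-1}\circ e$, gives a permutation $\sigma$ of $\omega$ such that for each clopen $b$ we have $e(n)\in b\Leftrightarrow e(\sigma(n))\in h(b)$ for almost all $n$. Let $f=h\cup\sigma$. For clopen $b'=h(b)$, the sets $f^{-1}(b'\cup\{n:e(n)\in b'\})$ and $b\cup\{n:e(n)\in b\}$ differ by finitely many points of $\omega$. So $f$ is a continuous bijection of a compact space onto a Hausdorff space, hence a homeomorphism. Since $2^\lambda$ is homogeneous, it is a single orbit. $\square$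

With $\lambda=\omega_1$ we have everything except that $Z$ has isolated points. What changes if isolated points are forbidden?

## 2. Nested copies, and the role of $\mathrm{cov}(\mathcal M)$

In Proposition 1.5 the points $n\in\omega$ only had to be interchangeable. We could replace each of them by a clopen copy of a fixed space, and $f$ could then map copies to copies. A homogeneous space suggests the choice: each isolated point should become a copy of the whole space.

The sensible first attempt is to substitute again and again. Let $Z_0$ be a point, and let $Z_{k+1}$ arise from $Z_k$ by replacing every isolated point $i$ by a clopen copy $\{i\}\times Z$. The map $p_k:Z_{k+1}\to Z_k$ collapses each copy, and non-isolated points $z$ of $Z_k$ keep as neighborhoods the sets $p_k^{-1}(U)$, $U\ni z$ open. Each $Z_{k+1}$ is Hausdorff. It is compact: finitely many sets $p_k^{-1}(U)$ from a cover take care of the non-isolated points of $Z_k$, and what is left of $Z_k$ is compact and consists of isolated points, so it is finite. Let $Z_\infty$ be the inverse limit. Choose a sequence $y=(i_0,i_1,\dots)$ in which $i_{k+1}$ is an isolated point of the copy replacing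 $i_k$. The clopen sets $U_k=\{z\in Z_\infty:z_k=i_k\}$ decrease and have intersection $\{y\}$, so by compactness they form a local base at $y$. Here the attempt stops: a point whose address never ends in a copy of $2^\lambda$ has countable character.

So every address must lie under some copy of $2^\lambda$. We therefore fix the Cantor set $C=2^\omega$ of addresses in advance and aim at a compact space $X$ with a map $\pi:X\to C$ such that

* for each cone $[s]=\{x\in C:s\subset x\}$, the clopen set $\pi^{-1}([s])$ is a copy of $X$;
* every $y\in C$ lies in a closed nowhere dense set $L$, inside a cone $O$, such that $\pi^{-1}(L)\cong2^\lambda$, $O\setminus L$ is partitioned into infinitely many cones $[w]$, and the sets $\pi^{-1}([w])$ accumulate at $\pi^{-1}(L)$ as the points $n$ accumulate at $2^\lambda$ in Proposition 1.5.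

The sets $L$ must cover $C$. Let $\mathcal M$ be the ideal of meager subsets of $C$, and $\mathrm{cov}(\mathcal M)$ the least number of meager sets (equivalently, since this number is uncountable by Baire's theorem, of closed nowhere dense sets) that cover $C$. Then at least $\mathrm{cov}(\mathcal M)$ sets $L$ are needed. This is not an artifact of our plan, as Proposition 2.2 shows.

**Fact 2.1.** For $\nu\ge\omega$: $\nu<\mathrm{cov}(\mathcal M)$ iff for every countable poset, any $\nu$ dense sets are met by some filter. In that case the filter can be chosen to contain any prescribed element.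

*Proof.* Suppose filters exist, and let $\nu$ closed nowhere dense sets be given. Apply the hypothesis to $2^{<\omega}$ (ordered by reverse extension) with the dense sets $\{s:|s|\ge n\}$ and, for each given set $M$, $\{s:[s]\cap M=\emptyset\}$. The resulting branch lies in none of the given sets, so they do not cover $C$.

Conversely let $\nu<\mathrm{cov}(\mathcal M)$. The map $(n_0,n_1,\dots)\mapsto0^{n_0}10^{n_1}1\cdots$ is a homeomorphism of $\omega^\omega$ onto a dense subset of $C$ with countable complement. If $\omega^\omega$ were covered by $\nu$ nowhere dense sets, the closures of their images and countably many singletons would cover $C$; so $\nu$ nowhere dense sets do not cover $\omega^\omega$. Let $\mathbb P$ be countable, $p_*\in\mathbb P$, and let $D_\xi$ ($\xi<\nu$) be dense. If $\mathbb P$ is finite, let $a\le p_*$ be minimal. Each dense set contains $a$, and $\{p:p\ge a\}$ is the filter. If $\mathbb P$ is infinite, give it the discrete topology, so $\mathbb P^\omega\cong\omega^\omega$. For $x\in\mathbb P^\omega$ put $p_0=p_*$, and let $p_{n+1}=x(n)$ if $x(n)\le p_n$ and $p_{n+1}=p_n$ otherwise. The set $\{x:\exists n\ p_n\in D_\xi\}$ is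 open, since $p_n$ depends on $x|n$. It is dense, since after any $x|n$ we may let $x(n)$ be an element of $D_\xi$ below $p_n$. So some $x$ lies in all these sets, and its $p_n$ generate the filter. $\square$

**Proposition 2.2.** A compact space of countable $\pi$-weight and weight $<\mathrm{cov}(\mathcal M)$ has a dense set of points of countable character. So a compact nowhere first countable space of countable $\pi$-weight has weight $\ge\mathrm{cov}(\mathcal M)$.

*Proof.* Let $X$ be the space, $\mathcal P$ a countable $\pi$-base, $\mathcal B$ a base with $|\mathcal B|<\mathrm{cov}(\mathcal M)$, and $P_0\in\mathcal P$. We find a point of countable character in $P_0$. Order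
$$\{P\in\mathcal P:P=P_0\text{ or }\mathrm{cl}P\subset P_0\}\quad\text{by}\quad P'\le P\iff P'=P\text{ or }\mathrm{cl}P'\subset P.$$
By regularity every nonempty open set contains the closure of a member of $\mathcal P$. Hence the following sets are dense.

* $D_{U,W}=\{P:P\subset W\text{ or }P\cap\mathrm{cl}U=\emptyset\}$, for $U,W\in\mathcal B$ with $\mathrm{cl}U\subset W$. If $P\cap\mathrm{cl}U\ne\emptyset$, then $P\cap W\neq\emptyset$; take $P'$ with $\mathrm{cl}P'\subset P\cap W$.
* $E_P=\{P':\mathrm{cl}P'\subset P\text{ or }P'\cap P=\emptyset\}$, for $P$ in the poset. If $P''\cap P\ne\emptyset$, take $P'$ with $\mathrm{cl}P'\subset P''\cap P$.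

There are fewer than $\mathrm{cov}(\mathcal M)$ of them. By Fact 2.1 there is a filter $G\ni P_0$ meeting all of them. By compactness choose $x\in\bigcap_{P\in G}\mathrm{cl}P$. If $P\in G$, choose $P'\in G\cap E_P$. A lower bound of $P,P'$ is a nonempty subset of $P\cap P'$, so $\mathrm{cl}P'\subset P$ and $x\in\mathrm{cl}P'\subset P$. So $x\in\bigcap G$. Now let $W\in\mathcal B$ be a neighborhood of $x$. Choose $U\in\mathcal B$ with $x\in U\subset\mathrm{cl}U\subset W$ and $P\in G\cap D_{U,W}$. As $x\in P\cap U$, we get $P\subset W$. So the countable family $G$ is a local base at $x\in P_0$. $\square$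

Under $\mathrm{MA}$ we have $\mathrm{cov}(\mathcal M)=\mathfrak c$ by Fact 2.1, so Proposition 2.2 gives the theorem of Juhász (1993) that under $\mathrm{MA}$ every compact space of countable $\pi$-weight and weight less than $\mathfrak c$ is somewhere first countable. A space of van Mill (2003) shows what can be done with weight $\mathfrak c$: it is compact of countable $\pi$-weight, character $\omega_1$ and weight $\mathfrak c$, and it is homogeneous under $\mathrm{MA}+\neg\mathrm{CH}$ but not under $\mathrm{CH}$. For weight below $\mathfrak c$ we want a model where matching works for $\lambda=\omega_1$, which forces $\omega_1<\mathrm{cov}(\mathcal M)$, and where $C$ can be covered, in a way that suits the plan, by fewer than $\mathfrak c$ closed nowhere dense sets.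

## 3. Transversals of tail equivalence, and the theorems

For words $s,t\in2^{<\omega}$ write $sx$ for concatenation and define the homeomorphisms
$$g_{t,s}:[s]\to[t],\quad g_{t,s}(sz)=tz,\qquad h_s=g_{s,\emptyset}.$$
These maps are to induce the homeomorphisms between the copies of $X$, so the structure over $x$ determines the structure over every $y$ to which some $g_{t,s}$ carries $x$.

**Definition 3.1.** *Tail equivalence* $E$ on $C$: $xEy$ iff $x=sz$ and $y=tz$ for some words $s,t$ and some $z\in C$. $Q$ is the set of eventually periodic points, that is, points $av^\infty$ with $v\ne\emptyset$.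

For example, $0110101\cdots$ and $1010\cdots$ are equivalent, with common tail $z=1010\cdots$. The set $Q$ is countable, dense and $E$-invariant.

If two points of one class were both assigned a structure, then both assignments would be transported to the same places, where they might disagree. This leads to the following principle.

**Definition 3.2.** $(\mathrm{Tr}_\kappa)$: there is a family $\mathcal S$ of $\kappa$ nonempty, pairwise disjoint closed subsets of $C$, each disjoint from $Q$, such that every $E$-class contained in $C\setminus Q$ meets $\bigcup\mathcal S$ in exactly one point.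

**Theorem A (ZFC).** Let $\lambda\ge\omega$ satisfy $MA_\lambda(\sigma\text{-centered})$ and let $(\mathrm{Tr}_\kappa)$ hold. Then there is a compact zero-dimensional homogeneous space $X$ of countable $\pi$-weight with $w(X)=\kappa$ and $\chi(x,X)=\lambda$ for all $x\in X$.

**Theorem B.** Let $\kappa$ be regular uncountable and $\mu\ge\kappa$ with $\mu^{<\kappa}=\mu$. There is a ccc poset forcing $\mathfrak c=\mu$, $MA_\lambda(\sigma\text{-centered})$ for all infinite $\lambda<\kappa$, and $(\mathrm{Tr}_\kappa)$.

**Corollary.** Con(ZFC) implies the consistency of ZFC + "there is a compact, nowhere first countable, homogeneous space of countable $\pi$-weight and weight $<\mathfrak c$". Starting with GCH, $\kappa=\omega_2$ and $\mu=\omega_3$, the extension has $\mathfrak c=\omega_3$ and such a space of weight $\omega_2$ all of whose points have character $\omega_1$.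

*Proof from A and B.* If ZFC is consistent, so is ZFC+GCH. Under GCH, $\omega_3^{\omega_1}=\omega_3$, so Theorem B applies with $\kappa=\omega_2$, $\mu=\omega_3$. In the extension apply Theorem A with $\lambda=\omega_1$. $\square$

**Theorem C.**
1. (ZFC) A compact space of countable $\pi$-weight and weight $<\mathrm{cov}(\mathcal M)$ has a dense set of points of countable character. So a compact nowhere first countable space of countable $\pi$-weight has weight $\ge\mathrm{cov}(\mathcal M)$.
2. (ZFC) If $X$ is compact, homogeneous and nowhere first countable of countable $\pi$-weight, then $w(X)\le\mathfrak c$ and $2^{\chi(X)}=\mathfrak c$.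
3. In every model as in Theorem B with $\kappa\ge\omega_2$: $\mathrm{cov}(\mathcal M)=\kappa$, and a compact nowhere first countable homogeneous space of countable $\pi$-weight and weight $\nu$ exists iff $\kappa\le\nu\le\mathfrak c$. Moreover each uncountable $\lambda<\kappa$ is the character of such a space of weight $\nu$, for every such $\nu$.

Part 1 is Proposition 2.2. Parts 2 and 3 supplement the answer and are proved in Section 13.

**Lemma 3.3.** Let $\mathcal S$ witness $(\mathrm{Tr}_\kappa)$. Then every $S\in\mathcal S$ is nowhere dense, $\kappa$ is uncountable, and $\mathrm{cov}(\mathcal M)\le\kappa$. If also $MA_\lambda(\sigma\text{-centered})$ holds, then $\lambda<\mathrm{cov}(\mathcal M)\le\kappa$ and $\lambda<\mathfrak c$.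

*Proof.* $S$ is closed and disjoint from the dense set $Q$, so it is nowhere dense. Every point of $C\setminus Q$ is equivalent to a point of $\bigcup\mathcal S$, so $C$ is the union of $Q$ and the closed nowhere dense sets $g_{t,s}(S\cap[s])$ with $S\in\mathcal S$ and $s,t\in2^{<\omega}$. By Baire's theorem $\kappa$ is uncountable, and then these are $\kappa$ sets, so $\mathrm{cov}(\mathcal M)\le\kappa$. Countable posets are $\sigma$-centered, so $\lambda<\mathrm{cov}(\mathcal M)$ by Fact 2.1; and $\mathrm{cov}(\mathcal M)\le\mathfrak c$. $\square$

From here to the end of Section 10 we prove Theorem A: $\lambda$, $\kappa$, $\mathcal S$ are fixed as in its hypotheses.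

## 4. Germs of the maps $g_{t,s}$

To transport structure unambiguously we must know how many germs lead from $x$ to $y$.

**4.1.** The restriction of $g_{t,s}$ to $[sa]$ is $g_{ta,sa}$. Hence germs of the maps $g_{t,s}$ are closed under inverses and under composition: restrict so that the intermediate cones coincide, and use $g_{t,r}\circ g_{r,s}=g_{t,s}$.

**Lemma 4.2.** If $x\notin Q$ and $xEy$, exactly one germ of a map $g_{t,s}$ sends $x$ to $y$.

*Proof.* There is one by definition. Let $x=sz=s'z'$ and $y=tz=t'z'$, where we may assume $|s|\le|s'|$. Then $s'=sa$ and $z=az'$ for some $a$, so $taz'=t'z'$. If $|ta|\ne|t'|$, then one of $ta,t'$ is the other followed by some $b\ne\emptyset$. Cancelling gives $z'=bz'$, so $z'=b^\infty$ and $x\in Q$, a contradiction. Hence $t'=ta$, and $g_{t',s'}=g_{ta,sa}$ is a restriction of $g_{t,s}$. $\square$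

In $Q$ uniqueness fails. At $0^\infty$ both the identity and $h_0:x\mapsto0x$ fix the point, and they have different germs. But this is the only kind of ambiguity.

**Lemma 4.3.** Let $q=v^\infty$ with $|v|$ the least period of $q$. Every germ at $q$ of a map $g_{t,s}$ fixing $q$ is the germ of $h_v^m$ for some $m\in\mathbb Z$.

*Proof.* Let $q=sz=tz$. If $|s|=|t|$, then $s=t$ and the germ is that of the identity. Otherwise, replacing the map by its inverse if necessary, $|s|<|t|$. Both words are initial segments of $q$, so $t=sw$ with $w\ne\emptyset$, and $sz=swz$ gives $z=wz$. Thus $q(i+|w|)=q(i)$ for $i\ge|s|$. For $i<|s|$ choose $k$ with $i+k|v|\ge|s|$; then $q(i+|w|)=q(i+k|v|+|w|)=q(i+k|v|)=q(i)$. So $|w|$ is a period of $q$. Let $c$ be the greatest common divisor of $|v|$ and $|w|$, and write $c=\alpha|v|-\beta|w|$ with integers $\alpha,\beta\ge0$. Then $q(i+c)=q(i+c+\beta|w|)=q(i+\alpha|v|)=q(i)$, so $c$ is a period, and $c=|v|$ by minimality. Hence $|w|=m|v|$ with $m\ge1$. The words $v^ms$ and $sw=t$ are initial segments of $q$ of the same length, so they coincide. Therefore $h_v^m(sy)=v^msy=swy=g_{t,s}(sy)$ for all $y\in C$. $\square$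

The structures we transport are germs of regular open sets. Recall that $W\subset C$ is *regular open* if $W=\mathrm{int}\,\mathrm{cl}W$. These sets form a Boolean algebra $RO(C)$ with meet $\cap$ and complement $W\mapsto C\setminus\mathrm{cl}W$. For example, $C\setminus\{0^\infty\}$ is open but not regular open. The union of the cones $[0^n1]$ with $n$ even is regular open: its closure adds the point $0^\infty$ only, and its complement in $RO(C)$ is the union of the $[0^n1]$ with $n$ odd. It is not clopen.

**4.4.** For clopen $O$, $W\mapsto W\cap O$ is a homomorphism of $RO(C)$ onto $RO(O)=\{W\in RO(C):W\subset O\}$, because $O\setminus\mathrm{cl}(W\cap O)=(C\setminus\mathrm{cl}W)\cap O$. Write $W\sim_xW'$ if $W\cap O=W'\cap O$ for some clopen $O\ni x$. Let $RO_x$ be the quotient Boolean algebra and $[W]_x$ the class of $W$, its *germ*. So $[W]_x=0$ iff $W$ misses a neighborhood of $x$, and $[W]_x=1$ iff $W$ contains one. A homeomorphism $g$ between clopen sets induces isomorphisms $g_x:RO_x\to RO_{g(x)}$ for $x$ in its domain, and $g_x$ depends only on the germ of $g$ at $x$.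

## 5. Regular open sets that split along a nowhere dense closed set

Put $\Lambda=\lambda\times\mathbb Z$, so $2^\Lambda\cong2^\lambda$; the factor $\mathbb Z$ is for Section 6. Given a nonempty closed nowhere dense $S\subset C$, we attach to each clopen $V\subset2^\Lambda$ a regular open $D_{S,V}\subset C$ such that at every point of $S$ the germs of these sets form a copy of the algebra of clopen subsets of $2^\Lambda$.

**Step 1: the cones approaching $S$.** Let $N_S$ be the set of minimal words $u$ with $[u]\cap S=\emptyset$. Since $S\ne\emptyset$, every $u\in N_S$ is nonempty. Each point outside $S$ has a shortest initial segment whose cone misses $S$, so $\{[u]:u\in N_S\}$ partitions $C\setminus S$. For $u\in N_S$ choose $r_S(u)\in S$ agreeing with $u$ in the first $|u|-1$ places. For example, for $S=\{0^\infty\}$ we have $N_S=\{0^n1:n\in\omega\}$, and $r_S(u)=0^\infty$ always.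

**Lemma 5.1.** If $[p]\cap S\ne\emptyset$, then every $u\in N_S$ with $[u]\cap[p]\neq\emptyset$ properly extends $p$ and has $r_S(u)\in[p]$, and there are infinitely many such $u$.

*Proof.* Such a $u$ is comparable with $p$ and is not an initial segment of $p$, since $[p]\cap S\ne\emptyset=[u]\cap S$. So it properly extends $p$, and $r_S(u)\in[p]$ because $|u|-1\ge|p|$. If there were only finitely many, then $[p]\cap S$ would be $[p]$ minus finitely many cones, a nonempty open set, contradicting that $S$ is nowhere dense. $\square$

**Step 2: the sets $D_{S,V}$.** Suppose $d_S:N_S\to2^\Lambda$ is such that for $e_S=(r_S,d_S):N_S\to S\times2^\Lambda$,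
$$\text{every nonempty open subset of }S\times2^\Lambda\text{ contains }e_S(u)\text{ for infinitely many }u\in N_S.\tag{1}$$
Put $D_{S,V}=\bigcup\{[u]:u\in N_S,\ d_S(u)\in V\}$ for clopen $V\ne2^\Lambda$, and $D_{S,2^\Lambda}=C$.

**Lemma 5.2.** Assume (1). Then each $D_{S,V}$ is regular open, with boundary $S$ if $V\ne\emptyset,2^\Lambda$; $V\mapsto D_{S,V}$ is a Boolean homomorphism; and for each $x\in S$ the map $V\mapsto[D_{S,V}]_x$ is injective.

*Proof.* Let $V\ne\emptyset$ and let $[p]$ be a neighborhood of a point of $S$. By (1) infinitely many $u$ have $r_S(u)\in[p]$ and $d_S(u)\in V$. Those with $|u|>|p|$ extend $p$, since $u$ agrees with $r_S(u)$ in the first $|u|-1\ge|p|$ places. So $D_{S,V}$ meets $[p]$. Hence for $V\ne\emptyset,2^\Lambda$ all of $S$ lies in $\mathrm{cl}D_{S,V}$. As $C\setminus S$ is the disjoint union of the open sets $D_{S,V}$ and $D_{S,V^c}$, where $V^c=2^\Lambda\setminus V$,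
$$\mathrm{cl}D_{S,V}=D_{S,V}\cup S,\qquad C\setminus\mathrm{cl}D_{S,V}=D_{S,V^c}.$$
Applying this also to $V^c$ we see that $D_{S,V}$ is regular open, and $V\mapsto D_{S,V}$ respects complements (trivially for $\emptyset$ and $2^\Lambda$). It clearly respects intersections. Since $[D_{S,V}]_x\ne0$ for $x\in S$ and $V\ne\emptyset$, the homomorphism $V\mapsto[D_{S,V}]_x$ has trivial kernel and is injective. $\square$

For $x\in S$ put $\mathcal G_x=\{[D_{S,V}]_x:V\subset2^\Lambda\text{ clopen}\}$, a subalgebra of $RO_x$.

**Step 3: a dense sequence in $2^\Lambda$.** Let $x_\xi$ ($\xi<\lambda$) be as in Lemma 1.3; recall $\lambda<\mathfrak c$. Put $x_\xi(i)=0$ for $i<0$ and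
$$d(n)(\xi,j)=x_\xi(n+j)\qquad(n\in\omega,\ \xi<\lambda,\ j\in\mathbb Z).$$
Every nonempty open subset of $2^\Lambda$ contains $d(n)$ for infinitely many $n$. Indeed, let a basic open set prescribe coordinates $(\xi_i,j)$ with $-a\le j\le b$, where $a,b\ge0$. By Lemma 1.3 with $m=a+b+1$ there are infinitely many $n'$ such that each $x_{\xi_i}$ shows the prescribed window in the places $n',\dots,n'+a+b$. Then $n=n'+a$ works.

**Step 4: the choice of $d_S$ for $S\in\mathcal S$.** List all pairs $(p,j)$ with $[p]\cap S\ne\emptyset$, $j\in\omega$. Going through the list, choose distinct words $u_{(p,j)}\in N_S$ properly extending $p$, which is possible by Lemma 5.1. Put $d_S(u_{(p,j)})=d(j)$, and let $d_S$ be arbitrary elsewhere. Then (1) holds: a nonempty open subset of $S\times2^\Lambda$ contains some $([p]\cap S)\times U$ with $[p]\cap S\ne\emptyset$ and $U\ne\emptyset$ open, and for each of the infinitely many $j$ with $d(j)\in U$ it contains $e_S(u_{(p,j)})$.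

## 6. Eventually periodic points and the shift on $2^\Lambda$

The classes inside $Q$ must also receive a structure. Choose in each such class a purely periodic representative $q=v^\infty$, with $|v|$ its least period, and use the set $\{q\}$. By Lemma 4.3, transport from $q$ is unambiguous only if $h_v$ maps $\mathcal G_q$ onto itself.

This fails for careless choices. Take $q=0^\infty$, $v=0$, and for a moment replace $2^\Lambda$ by the two-point space $\{0,1\}$. Let $d(0^n1)=1$ if $n$ is a power of $2$, and $d(0^n1)=0$ otherwise; both values occur infinitely often. The sets $D_V$ correspond to four sets of exponents $n$: $\emptyset$, the powers of $2$, the other numbers, and $\omega$. Now $h_0$ maps $[0^n1]$ to $[0^{n+1}1]$, so it carries the powers of $2$ to $\{2^k+1:k\in\omega\}$, which differs from each of the four sets in infinitely many places. So $h_0$ does not preserve this algebra of germs. The sequence $d$ of Section 5 was built to avoid this.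

**Lemma 6.1.** Let $\theta$ be the homeomorphism $\theta(y)(\xi,j)=y(\xi,j+1)$ of $2^\Lambda$. Then $\theta(d(n))=d(n+1)$ for all $n\in\omega$.

*Proof.* $\theta(d(n))(\xi,j)=d(n)(\xi,j+1)=x_\xi(n+1+j)=d(n+1)(\xi,j)$. $\square$

For $q=v^\infty$ as above we have
$$N_{\{q\}}=\{(q|k)(1-q(k)):k\in\omega\}=\{v^nu:n\in\omega,\ u\in F_v\},\qquad F_v=\{(v|i)(1-v(i)):i<|v|\};$$
write $k=n|v|+i$. Put $d_{\{q\}}(v^nu)=d(n)$. Then (1) holds for $S=\{q\}$ by Step 3 of Section 5.

**Lemma 6.2.** $(h_v)_q$ maps $\mathcal G_q$ onto itself.

*Proof.* Let $V\ne2^\Lambda$ be clopen. By Lemma 6.1, $d(n)\in V\Leftrightarrow d(n+1)\in\theta(V)$. Hence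
$$h_v(D_{\{q\},V})=\bigcup\{[v^{n+1}u]:u\in F_v,\,d(n)\in V\}=\bigcup\{[v^mu]:u\in F_v,\,m\ge1,\,d(m)\in\theta(V)\}=D_{\{q\},\theta(V)}\cap[v].$$
The last equality holds because $[v^mu]\subset[v]$ for $m\ge1$, while $[u]\cap[v]=\emptyset$ for $u\in F_v$. So $(h_v)_q$ sends $[D_{\{q\},V}]_q$ to $[D_{\{q\},\theta(V)}]_q$. Also $h_v(C)=[v]$ has germ $1$ at $q$. Since $\theta$ permutes the clopen sets, the claim follows. $\square$

Let $\mathcal S^*$ be $\mathcal S$ together with the sets $\{q\}$, $q$ a chosen representative. Every $E$-class meets $\bigcup\mathcal S^*$ in exactly one point, and $\mathcal G_x$ is now defined for all $x\in\bigcup\mathcal S^*$.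

## 7. The invariant algebra $B$ and its Stone space $X$

**Step 1: transport the germs.** For $y\in C$ let $x$ be the point of $\bigcup\mathcal S^*$ in its class, and put $\mathcal G_y=g_x(\mathcal G_x)$ for any $g=g_{t,s}$ with $g(x)=y$. This is well defined. If $x\notin Q$, the germ of $g$ is unique by Lemma 4.2. If $x=q\in Q$ and $g,g'$ are two such maps, then by 4.1 the germ of $g'^{-1}g$ at $q$ is the germ of some $g_{t,s}$ fixing $q$, so by Lemma 4.3 it is the germ of a power of $h_v$, and it preserves $\mathcal G_q$ by Lemma 6.2. By composing germs we get
$$g_x(\mathcal G_x)=\mathcal G_{g(x)}\qquad\text{whenever }g=g_{t,s}\text{ and }x\in[s].\tag{2}$$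

**Step 2: the algebra.** Let
$$B=\{W\in RO(C):[W]_x\in\mathcal G_x\text{ for all }x\in C\}.$$
Each $\mathcal G_x$ is a subalgebra of $RO_x$ and $W\mapsto[W]_x$ is a homomorphism, so $B$ is a subalgebra of $RO(C)$. It contains all clopen sets, whose germs are $0$ or $1$. By (2), $W\mapsto g_{t,s}(W)$ is an isomorphism of $B|[s]=\{W\in B:W\subset[s]\}$ onto $B|[t]$; germs of $g_{t,s}(W)$ at points outside $[t]$ are $0$.

**Step 3: the space.** Recall Stone duality: $X=\mathrm{St}(B)$ is the set of ultrafilters of $B$, with base $\widehat W=\{p\in X:W\in p\}$ ($W\in B$). It is compact and zero-dimensional, and its clopen sets are exactly the sets $\widehat W$. An isomorphism $B|[s]\to B|[t]$ induces a homeomorphism $\widehat{[s]}\to\widehat{[t]}$ taking $\widehat W$ to the set belonging to the image of $W$. Let $\pi:X\to C$ be dual to $\mathrm{Clop}(C)\subset B$: $\pi(p)$ is the unique point common to all clopen $O\in p$. For clopen $O$ put $X_O=\pi^{-1}(O)=\widehat O$.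

**Lemma 7.1.** (i) $X_{[s]}\cong X_{[t]}\cong X$ for all $s,t$, via the maps induced by $g_{t,s}$, and any finite nonempty disjoint sum of copies of $X$ is homeomorphic to $X$. (ii) $X$ has countable $\pi$-weight.

*Proof.* (i) The first statement is Step 2, with $X=X_{[\emptyset]}$. So $X=X_{[0]}\sqcup X_{[1]}\cong X\sqcup X$, and the rest follows by induction. (ii) If $\emptyset\ne W\in B$, then some $[s]\subset W$, so $\widehat{[s]}\subset\widehat W$. Thus $\{\widehat{[s]}:s\in2^{<\omega}\}$ is a countable $\pi$-base. $\square$

## 8. Charts

We now verify that $X$ has over each $y\in C$ the local form described in Section 2.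

**Lemma 8.1.** For each $y\in C$ there are a cone $O=[t]\ne C$, a closed $L$ with $y\in L\subset O$, an infinite set $N$ of words such that $\{[w]:w\in N\}$ partitions $O\setminus L$, and a map $e=(r,d_N):N\to L\times2^\Lambda$ such that

1. for each $k$, all but finitely many $w\in N$ satisfy $|w|\ge k$ and $r(w)|k=w|k$;
2. every nonempty open subset of $L\times2^\Lambda$ contains $e(w)$ for infinitely many $w\in N$;
3. for $z\in L$, $\mathcal G_z=\{[D_V]_z:V\subset2^\Lambda\text{ clopen}\}$, where $D_V=\bigcup\{[w]:w\in N,\,d_N(w)\in V\}$ for $V\ne2^\Lambda$, and $D_{2^\Lambda}=O$.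

*Proof.* Let $x\in S\in\mathcal S^*$ with $xEy$, $x=sz$, $y=tz$. Lengthening $s$ and $t$ by an initial segment of $z$, we may assume $t\ne\emptyset$. Put $g=g_{t,s}$, $O=[t]$, $L=g(S\cap[s])$ and $N=\{tw:sw\in N_S\}$. Since $x\in[s]\cap S$, Lemma 5.1 says that the $u\in N_S$ with $[u]\cap[s]\ne\emptyset$ are infinitely many proper extensions $sw$ of $s$, with $r_S(sw)\in S\cap[s]$. So $[s]\setminus S=\bigsqcup\{[sw]:sw\in N_S\}$, and applying $g$ we get the partition of $O\setminus L$. Let $r(tw)=g(r_S(sw))$ and $d_N(tw)=d_S(sw)$.

(1) $r_S(sw)$ agrees with $sw$ in all places but possibly the last, so $r(tw)$ agrees with $tw$ in the first $|tw|-1$ places; and there are finitely many words of each length. (2) Pull a nonempty open set back by $g$ to an open subset of $(S\cap[s])\times2^\Lambda$. By (1) of Section 5 it contains $e_S(u)$ for infinitely many $u\in N_S$, and those with $|u|>|s|$ extend $s$, because $r_S(u)\in[s]$. (3) We have $D_V=g(D_{S,V}\cap[s])$ for all clopen $V$. For $z\in L$ the point $g^{-1}(z)$ is in $S\cap[s]$, and (2) of Section 7 gives $\mathcal G_z=g_{g^{-1}(z)}(\mathcal G_{g^{-1}(z)})=\{[D_V]_z:V\text{ clopen}\}$. $\square$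

We call $(O,L,N,e)$ from this proof a *chart* at $y$; it is determined by $(S,s,t)$. Fix a chart. The sets $D_V=g(D_{S,V}\cap[s])$ are regular open, and by Lemma 5.2, for each $z\in L$ the map $V\mapsto[D_V]_z$ is an isomorphism of $\mathrm{Clop}(2^\Lambda)$ onto $\mathcal G_z$. Also $D_V\in B$: its germs at points of $L$ are in $\mathcal G_z$, and at points outside $L$ they are $0$ or $1$, because such a point lies in some $[w]$, $w\in N$, or in the clopen set $C\setminus O$.

**Lemma 8.2.** (a) For $W\in B$, all but finitely many $w\in N$ satisfy $[w]\subset W$ or $[w]\cap W=\emptyset$.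

(b) $\rho(z,y)=\{W\in B:y\in V,\text{ where }[W]_z=[D_V]_z\}$ defines a homeomorphism $\rho:L\times2^\Lambda\to\pi^{-1}(L)$.

(c) For $W\in B$, for all but finitely many $w\in N$: $[w]\subset W\iff\rho(e(w))\in\widehat W$.

*Proof.* **Step 1: local description of $W$.** Let $W\in B$. For each $z\in L$ there are a clopen $V$ and a cone $[p]$ with $z\in[p]\subset O$ and $W\cap[p]=D_V\cap[p]$. By compactness finitely many such cones cover $L$. Any two cones are disjoint or nested, so keeping only the maximal ones that meet $L$ we obtain pairwise disjoint cones $[p_i]\subset O$ covering $L$, each meeting $L$, and clopen $V_i$ with $W\cap[p_i]=D_{V_i}\cap[p_i]$. The compact set $O\setminus\bigcup_i[p_i]$ is disjoint from $L$, so it meets only finitely many $[w]$, $w\in N$. Any other $w\in N$ is comparable with some $p_i$ and properly extends it, since $[w]\cap L=\emptyset\ne[p_i]\cap L$. For such $w$,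
$$[w]\subset W\text{ if }d_N(w)\in V_i,\qquad[w]\cap W=\emptyset\text{ otherwise.}\tag{3}$$
This proves (a).

**Step 2: $\rho$ is a homeomorphism.** The set $\rho(z,y)$ is the preimage of an ultrafilter under the homomorphism $B\to\mathcal G_z\cong\mathrm{Clop}(2^\Lambda)$, $W\mapsto[W]_z$, so it is an ultrafilter. It contains all clopen $O'\ni z$, so $\pi\rho(z,y)=z$. Injectivity: $z$ is recovered by $\pi$; if $y\ne y'$, choose $V$ with $y\in V\not\ni y'$, and then $D_V\in B$ belongs to $\rho(z,y)$ but not to $\rho(z,y')$. Surjectivity: let $\pi(p)=z\in L$. If $[W]_z=0$, then $W\cap O'=\emptyset$ for some clopen $O'\ni z$; as $O'\in p$, $W\notin p$. So if $[W]_z=[W']_z$, the symmetric difference of $W$ and $W'$ in $B$ is not in $p$, and hence $W\in p\Leftrightarrow W'\in p$. Since $W\mapsto[W]_z$ maps $B$ onto $\mathcal G_z$, $p$ is the preimage of an ultrafilter on $\mathcal G_z\cong\mathrm{Clop}(2^\Lambda)$, that is, of a point $y\in2^\Lambda$, and $p=\rho(z,y)$. Continuity: by Step 1, $\rho^{-1}(\widehat W)=\bigcup_i([p_i]\cap L)\times V_i$, which is open. A continuous bijection of a compact space onto a Hausdorff space is a homeomorphism. This is (b).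

**Step 3: the cones follow $\rho\circ e$.** By (1) of Lemma 8.1 with $k\ge\max_i|p_i|$, all but finitely many $w$ as in (3) satisfy $r(w)\in[p_i]$. Then $[W]_{r(w)}=[D_{V_i}]_{r(w)}$, so $\rho(e(w))=\rho(r(w),d_N(w))\in\widehat W$ iff $d_N(w)\in V_i$, which by (3) holds iff $[w]\subset W$. This is (c). $\square$

**Lemma 8.3.** $K:=L\times2^\Lambda\cong2^\lambda$.

*Proof.* $L\times2^\omega$ is nonempty, compact, metrizable and zero-dimensional, without isolated points, so $L\times2^\omega\cong2^\omega$ by Brouwer's theorem. As $\Lambda$ is infinite, $K\cong L\times2^\omega\times2^\Lambda\cong2^\omega\times2^\Lambda\cong2^\lambda$. $\square$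

## 9. Moving any point of $X$ to any other

We repeat the proof of Proposition 1.5 with clopen copies $X_{[w]}$ of $X$ in place of isolated points. Let $x,x'\in X$. Take charts $(O,L,N,e)$ at $\pi(x)$ and $(O',L',N',e')$ at $\pi(x')$, with $\rho,\rho'$ and $K=L\times2^\Lambda$, $K'=L'\times2^\Lambda$.

**Step 1: match the cones.** By Lemma 8.3 both $K$ and $K'$ are homeomorphic to the homogeneous space $2^\lambda$, so there is a homeomorphism $h:K\to K'$ with $h(\rho^{-1}(x))=\rho'^{-1}(x')$. By (2) of Lemma 8.1 we may apply Lemma 1.4 to $e:N\to K$ and $h^{-1}\circ e':N'\to K$. We get a bijection $\sigma:N\to N'$ such that for clopen $b\subset K$,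
$$e(w)\in b\iff e'(\sigma(w))\in h(b)\qquad\text{for all but finitely many }w\in N.\tag{4}$$

**Step 2: define the map on $X_O$.** We have $X_O=\pi^{-1}(L)\sqcup\bigsqcup_{w\in N}X_{[w]}$, and similarly for $X_{O'}$. Let $f:X_O\to X_{O'}$ be $\rho'h\rho^{-1}$ on $\pi^{-1}(L)$, and on each $X_{[w]}$ the homeomorphism $X_{[w]}\to X_{[\sigma(w)]}$ induced by $g_{\sigma(w),w}$. Then $f$ is a bijection and $f(x)=x'$.

**Step 3: $f$ is continuous.** This is clear at points of the open sets $X_{[w]}$. Let $k\in K$ and $f(\rho(k))\in\widehat{W'}$ with $W'\in B$, $W'\subset O'$. Put $b'=\rho'^{-1}(\widehat{W'})$ and $b=h^{-1}(b')$, a clopen set containing $k$. The disjoint compact sets $\rho(b)$ and $\rho(K\setminus b)$ can be separated by a clopen subset of the compact zero-dimensional space $X_O$: cover the first by finitely many clopen sets missing the second. So there is $W\in B$, $W\subset O$, with $\rho^{-1}(\widehat W)=b$. By Lemma 8.2 (a), (c) for $W$, by (4), and by Lemma 8.2 (c) for $W'$ (recall that $\sigma$ is a bijection), for all but finitely many $w\in N$ either $[w]\subset W$ or $[w]\cap W=\emptyset$, and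
$$[w]\subset W\iff e(w)\in b\iff e'(\sigma(w))\in b'\iff[\sigma(w)]\subset W'.$$
Remove the finitely many exceptional cones from $W$ to get $W_1\in B$. Since $\pi(\rho(k))\in L$ lies in none of them, $\rho(k)\in\widehat{W_1}$. We check $f(\widehat{W_1})\subset\widehat{W'}$. A point $\rho(k_1)\in\widehat{W_1}$ has $k_1\in b$, so it goes to $\rho'(h(k_1))$ with $h(k_1)\in b'$, a point of $\widehat{W'}$. If there is a point in $\widehat{W_1}\cap X_{[w]}$, then $W_1\cap[w]\ne\emptyset$, so $w$ is not exceptional and $[w]\subset W$; the point goes into $X_{[\sigma(w)]}\subset\widehat{W'}$. So $f$ is continuous at $\rho(k)$.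

**Step 4: extend to $X$.** By compactness $f:X_O\to X_{O'}$ is a homeomorphism. As $O=[t]$ with $t\ne\emptyset$, $C\setminus O$ is the disjoint union of the cones $[(t|i)(1-t(i))]$, $i<|t|$. So $X\setminus X_O$ is a finite nonempty disjoint sum of copies of $X$, and by Lemma 7.1 (i) it is homeomorphic to $X$. The same holds for $X\setminus X_{O'}$. Choosing a homeomorphism $X\setminus X_O\to X\setminus X_{O'}$ we extend $f$ to a homeomorphism of $X$ taking $x$ to $x'$. So $X$ is homogeneous.

## 10. Weight and character of $X$

**Weight.** The weight of $\mathrm{St}(B)$ is $|B|$ for infinite $B$. Every $y\in C$ lies in the set $L$ of some chart, so given $W\in B$, each $y$ has a cone $[p]\ni y$ on which $W$ coincides with a set $D_V$ of that chart. By compactness of $C$, $W$ is a finite union of sets $D_V\cap[p]$ with $D_V$ coming from charts. Charts are indexed by triples $(S,s,t)$ with $S\in\mathcal S^*$, so there are at most $\kappa$ of them, and there are $\lambda$ clopen $V$. As $\lambda<\kappa$ by Lemma 3.3, $|B|\le\kappa\cdot\lambda=\kappa$. Conversely, fix a clopen $V\ne\emptyset,2^\Lambda$. For $S\in\mathcal S$ the set $D_{S,V}$ belongs to $B$: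 its germs at points of $S$ are in $\mathcal G_x$, and elsewhere they are $0$ or $1$. Its boundary is $S$, so these sets are distinct for distinct $S$. Hence $|B|\ge\kappa$, and $w(X)=\kappa$.

**Character.** Let $p\in X$, and take a chart at $\pi(p)$. Then $p\in\pi^{-1}(L)\cong2^\lambda$, and $\pi^{-1}(L)$ is a closed $G_\delta$ in $X$, because $L$ is one in $C$. So $\chi(p,X)\ge\chi(p,\pi^{-1}(L))=\lambda$. In a compact space the character of a point is its pseudocharacter, that is, the least number of open sets whose intersection is the point. Now $\{p\}$ is the intersection of $\lambda$ open sets with $\pi^{-1}(L)$, hence of $\lambda\cdot\omega=\lambda$ open sets. So $\chi(p,X)=\lambda$.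

Theorem A is proved; for $\lambda\ge\omega_1$ the space is nowhere first countable. $\blacksquare$

## 11. A $\sigma$-centered poset adding transversal closed sets

We turn to Theorem B. We want to add closed sets that select a point from each class of the ground model, in such a way that disjointness from $Q$ and the "at most one point" clause survive later forcing. So these requirements are phrased as statements about trees.

**Step 1: absolute requirements.** For a family $\mathcal S$ of closed subsets of $C$ consider:

* (T1) for $S\in\mathcal S$ and $s\ne t$: no $z$ has $sz\in S$ and $tz\in S$;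
* (T2) for distinct $S,S'\in\mathcal S$ and all $s,t$: no $z$ has $sz\in S$ and $tz\in S'$.

(T1) implies $S\cap Q=\emptyset$: if $av^\infty\in S$ with $v\neq\emptyset$, the words $a$, $av$ and $z=v^\infty$ violate (T1). It also implies that $S$ has at most one point in each $E$-class, since distinct $sz,tz\in S$ have $s\ne t$. (T2) says that distinct members meet disjoint sets of classes; in particular they are disjoint. A closed set $S$ is coded by the tree of initial segments of its points, and in a larger model we let $S$ denote the set of branches of this tree there. Each instance of (T1), (T2) says that a closed set $\{z:sz\in S,\ tz\in S'\}$ is empty, that is, by König's lemma, that the tree of words $u$ with $su$, $tu$ in the respective trees is finite. So these instances are absolute.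

**Step 2: the poset.** Let $\mathcal S$ satisfy (T1), (T2). Put $A=Q\cup\{x:xEy\text{ for some }y\in\bigcup\mathcal S\}$, an $E$-invariant set, and choose a transversal $T^*\subset C\setminus A$ of the classes in $C\setminus A$. Let $\mathbb T(\mathcal S)$ consist of all $p=(m,n,(T_i)_{i<n},(F_i)_{i<n})$ where the $T_i\subset2^m$ are pairwise disjoint (possibly empty) and the $F_i\subset T^*$ are finite with $x|m\in T_i$ for $x\in F_i$. In particular the $F_i$ are pairwise disjoint. Put $q\le p$ iff $m_q\ge m_p$, $n_q\ge n_p$, and for $i<n_p$: $F^q_i\supset F^p_i$ and each member of $T^q_i$ extends a member of $T^p_i$. So $T_i$ approximates the $i$-th closed set from outside, and $F_i$ promises points of it. The condition with $m=n=0$ is the largest. Finitely many conditions with the same $(m,n,(T_i))$ have a common lower bound, obtained by uniting the sets $F_i$, and there are countably many such triples. So $\mathbb T(\mathcal S)$ is $\sigma$-centered. Also $|\mathbb T(\mathcal S)|\le\mathfrak c$.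

For $T\subset2^m$ write $[T]=\bigcup_{u\in T}[u]$. For a generic $G$ let
$$S_i=\bigcap\{[T^p_i]:p\in G,\ n_p>i\}.$$

**Step 3: density.** Two operations lead to stronger conditions: adding new indices with $T=F=\emptyset$; and raising $m$ to some $m'$ and replacing $T_i$ by $\{x|m':x\in F_i\}$. The latter sets are still pairwise disjoint, since the $T_i$ are. The following sets are dense.

*(i) For $x\in T^*$: $\{p:x\in\bigcup_iF^p_i\}$.* If $x\notin\bigcup_iF^p_i$, raise $m$ to $m'$ so that $x|m'\ne y|m'$ for all $y\in\bigcup_iF^p_i$, and add a new index with $T=\{x|m'\}$, $F=\{x\}$.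

*(ii) For $i$ and $s\ne t$: the set of $p$ with $n_p>i$ and $\{z:sz,tz\in[T^p_i]\}=\emptyset$.* First add indices so that $n_p>i$. Then $\{z:sz,tz\in F_i\}=\emptyset$: if $sz\ne tz$, these would be distinct equivalent points of $T^*$; if $sz=tz$, then $|s|\ne|t|$ because $s\ne t$, so $z$ is periodic and $sz\in Q$, whereas $F_i\cap Q=\emptyset$. Now $F_i=\bigcap_{m'}[\{x|m':x\in F_i\}]$, so the decreasing compact sets $\{z:sz,tz\in[\{x|m':x\in F_i\}]\}$ have empty intersection. One of them is empty; raise $m$ to that $m'$.

*(iii) For $i\ne j$ and all $s,t$: the set of $p$ with $n_p>i,j$ and $\{z:sz\in[T^p_i],\ tz\in[T^p_j]\}=\emptyset$.* The argument is the same, because $F_i$ and $F_j$ are disjoint subsets of the transversal $T^*$, so no point of $F_i$ is equivalent to a point of $F_j$.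

*(iv) For $i$, $S\in\mathcal S$ and all $s,t$: the set of $p$ with $n_p>i$ and $\{z:sz\in[T^p_i],\ tz\in S\}=\emptyset$.* Again the same, because $F_i\cap A=\emptyset$, so no point of $F_i$ is equivalent to a point of $S$.

**Lemma 11.1.** After forcing with $\mathbb T(\mathcal S)$, the family $\mathcal S\cup\{S_i:S_i\ne\emptyset\}$ (with the members of $\mathcal S$ reinterpreted) satisfies (T1), (T2), and every ground model point of $C\setminus Q$ is $E$-equivalent to a point of its union.

*Proof.* If $p\in G$ lies in the dense set (ii), (iii) or (iv), the emptiness statement there is absolute, and $S_i\subset[T^p_i]$. So the instances of (T1) and (T2) involving some $S_i$ hold. Those for $\mathcal S$ hold by absoluteness. Let $x\in T^*$. By (i) there is $p\in G$ with $x\in F^p_i$ for some $i$. For any $q\in G$ with $n_q>i$ take a common extension $r\in G$ of $p$ and $q$. Then $x\in F^r_i$, so $x\in[T^r_i]\subset[T^q_i]$. Hence $x\in S_i$, and $T^*\subset\bigcup_iS_i$. A ground model point of $C\setminus Q$ is either in $A$, and then equivalent to a point of $\bigcup\mathcal S$, or equivalent to a point of $T^*$. $\square$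

## 12. The iteration

Let $\kappa$ be regular uncountable and $\mu^{<\kappa}=\mu\ge\kappa$. We define a finite support iteration $(P_\alpha,\dot{\mathbb Q}_\alpha)_{\alpha<\kappa}$, with limit $P_\kappa$, and families $\mathcal S_\alpha\in V[G_\alpha]$. A condition $p\in P_{\beta+1}$ is required to satisfy $p|\beta\Vdash p(\beta)\in\dot{\mathbb Q}_\beta$.

Let $\mathbb Q_0=\mathrm{Fn}(\mu,2)$, the finite partial functions from $\mu$ to $2$, and $\mathcal S_0=\mathcal S_1=\emptyset$. For $1\le\alpha<\kappa$, $\mathbb Q_\alpha$ is the finite support product, computed in $V[G_\alpha]$, of $\mathbb T(\mathcal S_\alpha)$ and of all posets $R\cup\{1_R\}$, where $R$ is a $\sigma$-centered poset whose underlying set is an infinite cardinal $\nu<\kappa$ and $1_R\notin R$ is a new largest element. $\mathcal S_{\alpha+1}$ is $\mathcal S_\alpha$ together with the nonempty sets $S_i$ added by $\mathbb T(\mathcal S_\alpha)$. At limits take unions. (T1) and (T2) hold for each $\mathcal S_\alpha$ in $V[G_\alpha]$, by Lemma 11.1 at successors and absoluteness at limits.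

**Step 1: ccc.** A finite product of $\sigma$-centered posets is $\sigma$-centered: take products of centered pieces. Given uncountably many conditions in a finite support product of $\sigma$-centered posets, pass to uncountably many whose supports form a $\Delta$-system with root $r$ and whose restrictions to $r$ lie in one centered piece. Any two of these are compatible. So each $\mathbb Q_\alpha$ with $\alpha\ge1$ is forced to be ccc; $\mathrm{Fn}(\mu,2)$ is ccc; hence all $P_\alpha$ are ccc, and cardinals are preserved.

**Step 2: size.** By induction on $\alpha\le\kappa$, $P_\alpha$ has a dense subset of size $\le\mu$. Suppose this holds for $P_\alpha$, $1\le\alpha<\kappa$. By ccc there are at most $(\mu^\omega)^\nu=\mu$ nice names for subsets of an infinite $\nu<\kappa$, so $2^\nu\le\mu$ in $V[G_\alpha]$. As $\mathbb Q_0$ adds $\mu$ reals, $\mathfrak c=\mu$ there. Hence $|\mathbb T(\mathcal S_\alpha)|\le\mu$, and there are at most $\kappa\cdot\mu=\mu$ posets $R$, each of size $<\kappa$; so $|\mathbb Q_\alpha|\le\mu$. We may therefore take $\dot{\mathbb Q}_\alpha$ to be a name for a poset whose underlying set is a subset of $\mu$, and the same applies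 to $\mathbb Q_0$. Let $D_\alpha$ be the set of $p\in P_\alpha$ all of whose nontrivial coordinates are canonical names $\check\xi$, $\xi<\mu$. By induction $D_\alpha$ is dense: at a successor $\beta+1$ extend $p|\beta$ to decide $p(\beta)$, and then extend into $D_\beta$; at limits each condition has its finite support below some $\beta<\alpha$. And $|D_\alpha|\le\mu$, as it consists of finite functions from $\alpha\le\mu$ to $\mu$. For $\alpha=\kappa$, counting nice names for reals as above and using the reals added by $\mathbb Q_0$, we get $V[G_\kappa]\models\mathfrak c=\mu$.

**Step 3: reflection.** In $V[G_\kappa]$, every subset of an ordinal $\nu<\kappa$ lies in some $V[G_\alpha]$ with $\alpha<\kappa$. Indeed it has a nice name involving fewer than $\kappa$ conditions, each with finite support, and $\kappa$ is regular.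

**Step 4: $MA_\lambda(\sigma\text{-centered})$ for infinite $\lambda<\kappa$.** Work in $V[G_\kappa]$. Let $R=\bigcup_nR_n$ with each $R_n$ centered, and let at most $\lambda$ dense sets be given. Take an elementary substructure $R'$, of size $\le\lambda$, of $R$ with its order, the sets $R_n$ and the dense sets as predicates. By elementarity each $R_n\cap R'$ is centered in $R'$ (for each number $k$ of elements this is a first-order statement), and the traces of the dense sets are dense in $R'$. A filter on $R'$ meeting the traces generates one on $R$ meeting the given sets. If $R'$ is finite, the elements above a minimal element form a filter, and the minimal element is in every dense set. Otherwise we may assume that the underlying set of $R'$ is an infinite cardinal $\nu\le\lambda$. The order, the centering and the dense sets can be coded by a subset of an ordinal below $\kappa$, so by Step 3 they lie in some $V[G_\alpha]$, $1\le\alpha<\kappa$. So $R'\cup\{1\}$ is a factor of $\mathbb Q_\alpha$, and the dense sets are dense in it too. The generic filter $H\in V[G_{\alpha+1}]$ on this factor meets all of them. $H\cap R'$ is a filter on $R'$: it is nonempty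 and upward closed in $R'$, and a lower bound in $H$ of two elements of $R'$ is itself in $R'$, because $1$ is not below any element of $R'$.

**Step 5: $(\mathrm{Tr}_\kappa)$.** Let $\mathcal S=\bigcup_{\alpha<\kappa}\mathcal S_\alpha$, reinterpreted in $V[G_\kappa]$. It satisfies (T1), (T2) there by absoluteness, and $|\mathcal S|\le\kappa$, since each stage adds countably many sets. Its members are nonempty and closed, disjoint from $Q$, and pairwise disjoint, and $\bigcup\mathcal S$ has at most one point in each class. If $x\in C\setminus Q$ in $V[G_\kappa]$, then $x\in V[G_\alpha]$ for some $\alpha$ with $1\le\alpha<\kappa$ by Step 3, so by Lemma 11.1 $x$ is equivalent to a point of $\bigcup\mathcal S_{\alpha+1}$. So each class in $C\setminus Q$ meets $\bigcup\mathcal S$ in exactly one point. Hence $(\mathrm{Tr}_{|\mathcal S|})$ holds, and Lemma 3.3 gives $|\mathcal S|\ge\mathrm{cov}(\mathcal M)$. By Step 4 and Fact 2.1, $\lambda<\mathrm{cov}(\mathcal M)$ for every infinite $\lambda<\kappa$, so $\mathrm{cov}(\mathcal M)\ge\kappa$. Thus $|\mathcal S|=\kappa$. Theorem B is proved, and with it the Corollary. $\blacksquare$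

## 13. Which weights and characters occur

**Proof of Theorem C (2).** Let $X$ be compact, homogeneous and nowhere first countable of countable $\pi$-weight. A regular open set is determined by the members of a countable $\pi$-base that it contains: it is the interior of the closure of their union. So $|RO(X)|\le\mathfrak c$, and since regular open sets form a base, $w(X)\le\mathfrak c$. By regularity, the interiors of the closures of the members of a countable $\pi$-base form a countable $\pi$-base $\mathcal P$ of regular open sets. A homeomorphism $f$ of $X$ onto itself is determined by its restriction to $\mathcal P$: if $W$ is regular open, then $f(W)$ is the interior of the closure of $\bigcup\{f(P):P\in\mathcal P,P\subset W\}$, and $f$ is determined by its action on the base $RO(X)\setminus\{\emptyset\}$. So there are at most $\mathfrak c^\omega=\mathfrak c$ such homeomorphisms, and $|X|\le\mathfrak c$ by homogeneity. All points have the same character $\chi(X)\ge\omega_1$. The Čech–Pospíšil theorem says that a compact space all of whose points have character $\ge\tau\ge\omega$ has at least $2^\tau$ points. So $\mathfrak c\ge|X|\ge2^{\chi(X)}\ge\mathfrak c$.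 $\blacksquare$

**Proof of Theorem C (3).** In a model as in Theorem B with $\kappa\ge\omega_2$, $\mathrm{cov}(\mathcal M)\ge\kappa$ by $MA_\lambda(\sigma\text{-centered})$ for infinite $\lambda<\kappa$ and Fact 2.1, and $\mathrm{cov}(\mathcal M)\le\kappa$ by Lemma 3.3. By (1) and (2) the weight of a space as in (3) lies in $[\kappa,\mathfrak c]$.

Conversely let $\kappa\le\nu\le\mathfrak c$ and $\omega_1\le\lambda<\kappa$; the latter is possible as $\kappa\ge\omega_2$. Let $X$ be the space of Theorem A for $\lambda$. To raise the weight to $\nu$ without changing the rest, let $A\subset(0,1)$ be dense with $|A|=\nu$, and let $Y=([0,1]\times\{0\})\cup(A\times\{1\})$ with the lexicographic order and the order topology: each point of $A$ is split into two.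

* $Y$ is compact, because the order is complete with endpoints: if $\sigma$ is the supremum of the first coordinates of a nonempty subset, the supremum of the subset is $(\sigma,1)$ if this point belongs to it, and $(\sigma,0)$ otherwise.
* For $a\in A$ the set of points $\le(a,0)$ equals the set of points $<(a,1)$, so it is clopen. Call it $Y_a$. Every open interval around a point contains a clopen interval around it, cut out by sets $Y_a$ and their complements. On the left of $(r,0)$ with $r>0$, use some $a\in A$ below $r$ and close to $r$; on the left of $(a,1)$ use $a$ itself. On the right of $(a,0)$ with $a\in A$ use $a$ itself; on the right of $(a,1)$, or of $(r,0)$ with $r\notin A$ and $r<1$, use some element of $A$ slightly larger than the first coordinate. Taking sequences of such elements of $A$ we see that $Y$ is first countable. By compactness each clopen set is a finite union of such clopen intervals, so $Y$ is zero-dimensional with exactly $\nu$ clopen sets, and $w(Y)=\nu$.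
* Every nonempty open interval of $Y$ contains all points with first coordinate in some interval $(p,q)$ with $p<q$ rational. These sets are open and nonempty, so $Y$ has countable $\pi$-weight.

By the Dow–Pearl theorem (*Homogeneity in powers of zero-dimensional first-countable spaces*, Proc. AMS 125 (1997)), $Y^\omega$ is homogeneous for every zero-dimensional first countable $Y$. Our $Y^\omega$ is moreover compact, first countable, of countable $\pi$-weight and weight $\nu$. So $X\times Y^\omega$ is compact, homogeneous, of countable $\pi$-weight and weight $\max(\kappa,\nu)=\nu$, and all its points have character $\lambda$. As $\lambda$ is uncountable, it is nowhere first countable. $\blacksquare$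

The spaces of uncountable character obtained from Theorem A have weight at least $\mathrm{cov}(\mathcal M)\ge\omega_2$. No claim is made here on whether such a space of weight $\omega_1<\mathfrak c$ can exist; by parts (1) and (2) of Theorem C that would require $\mathrm{cov}(\mathcal M)=\omega_1$ and $2^{\omega_1}=\mathfrak c$.
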